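\title{Spectral $C^*$-algebras of product systems are simple and purely infinite}

\begin{abstract}
We prove that the spectral $C^*$-algebra $C^*(E)$ of every product system $E$ in the sense of Arveson is simple and purely infinite, whether or not $E$ has units. Together with nuclearity, $K$-contractibility and the Kirchberg--Phillips theorem this gives $C^*(E)\cong\mathcal O_2\otimes\mathcal K$ for every $E$. The main tool is the rotation $xy\mapsto yx$ of a fiber $E(\delta)$. Compression by the $m$-th power of a rotation-invariant unit vector $x$ acts on $E(r)$, $r<\delta$, as the $m$-th power of a density operator, and if $x$ is not a product vector at any cut, the normalized compressions concentrate at $r=0$.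
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Product systems and their spectral algebras}
A product system is a continuous tensor product of Hilbert spaces, one for each length $t>0$. Precisely, a \emph{product system} in the sense of Arveson is a standard Borel space $E$ with a measurable projection $p\colon E\to(0,\infty)$ whose fibers $E(t)=p^{-1}(t)$ are separable Hilbert spaces, such that
\begin{enumerate}
\item[(i)] $E$ is isomorphic to $(0,\infty)\times\mathcal H_0$ as a measurable family of Hilbert spaces, for some separable infinite-dimensional Hilbert space $\mathcal H_0$;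
\item[(ii)] $E$ carries an associative measurable multiplication $E(s)\times E(t)\to E(s+t)$, $(x,y)\mapsto xy$, such that $x\otimes y\mapsto xy$ extends to a unitary $E(s)\otimes E(t)\cong E(s+t)$ for all $s,t>0$.
\end{enumerate}
We think of $E(t)$ as attached to the interval $(0,t)$; in a product $xy$ with $x\in E(s)$, $y\in E(t)$, the factor $x$ occupies $(0,s)$ and $y$ occupies $(s,s+t)$. We write $|x|=s$ for $x\in E(s)$.

Let $H=L^2(E)$ be the Hilbert space of square-integrable measurable sections $\xi(t)\in E(t)$, $t>0$. It is the continuous counterpart of a full Fock space. A vector $x\in E(s)$ defines the \emph{creation operator} $\ell_x\in B(H)$,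
\[
(\ell_x\xi)(t)=x\,\xi(t-s)\quad(t>s),\qquad(\ell_x\xi)(t)=0\quad(t\le s).
\]
Let $L^1(E)$ be the Banach algebra of measurable sections $f$ with $\|f\|_1=\int_0^\infty\|f(t)\|\,dt<\infty$ under the convolution $(f*g)(t)=\int_0^tf(s)g(t-s)\,ds$, and for $f\in L^1(E)$ let $\ell(f)\xi=\int_0^\infty\ell_{f(t)}\xi\,dt$. The \emph{spectral $C^*$-algebra} of $E$ is
\[
C^*(E)=\overline{\operatorname{span}}\,\{\ell(f)\ell(g)^*:f,g\in L^1(E)\}\subset B(H).
\]
Formula \eqref{eq:prod} below shows that this space is closed under products.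

A \emph{unit} of $E$ is a nonzero measurable section $u$ with $u(s+t)=u(s)u(t)$ for all $s,t>0$. Product systems that possess units are called unital (type I or II); those without units are of type III.

A separable $C^*$-algebra $A$ is called \emph{purely infinite} if for every positive $a\ne0$ in $A$ there is a sequence $b_n\in A$ such that $(b_n^*ab_n)$ is an approximate unit for $A$. The definition says that every nonzero positive element, however small it looks, can be expanded inside $A$ to fill the whole algebra. It implies simplicity: a nonzero closed two-sided ideal $I$ contains a positive $a\neq0$, hence all $b_n^*ab_n$, hence every $y=\lim_n b_n^*ab_ny$ of $A$.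

\subsection*{The question and the results}
The following is known. For every product system $E$, the algebra $C^*(E)$ is nuclear (Arveson) and $K$-contractible, that is, $KK(C^*(E),C^*(E))=0$ (Hirshberg). If $E$ is of type I or II, then $C^*(E)$ is simple (Arveson); it is also purely infinite and $K$-contractible, hence isomorphic to $\mathcal O_2\otimes\mathcal K$ (Zacharias). A large class of unital product systems satisfying a certain technical condition have purely infinite spectral algebra, hence isomorphic to $\mathcal O_2\otimes\mathcal K$ (Zacharias). The question posed in \cite{intro} is whether $C^*(E)$ is purely infinite, or even just simple, for \emph{every} product system $E$.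

One would guess that the answer is yes. If $x_1,x_2,\dots$ is an orthonormal basis of a fiber $E(t)$, then $\ell_{x_1},\ell_{x_2},\dots$ are isometries with mutually orthogonal ranges, and such isometries are what makes an algebra infinite. But $C^*(E)$ is built from averages of creation operators over the length $t$, and a proof has to relate fibers of different lengths. A unit is a canonical device for this, and $E$ may have none. We show that the guess is nevertheless correct.

\begin{theorem}\label{thm:A}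
For every product system $E$, of any type, $C^*(E)$ is purely infinite and simple.
\end{theorem}

Theorem~\ref{thm:A} is derived from the following approximate statement, which carries the work.

\begin{theorem}\label{thm:B}
Let $E$ be a product system and $A=C^*(E)$. Let $a,c\in A_+$ with $\|a\|=1$ and let $\varepsilon>0$. There is $b\in A$ with $\|b^*ab-c\|<\varepsilon$ and $\|b^*b-c\|<\varepsilon$. Hence for arbitrary $0\ne a\in A_+$ one can achieve $\|b^*ab-c\|<\varepsilon$ with $\|b\|^2\le(\|c\|+\varepsilon)/\|a\|$.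
\end{theorem}

\begin{corollary}\label{cor:C}
$C^*(E)\cong\mathcal O_2\otimes\mathcal K$ for every product system $E$.
\end{corollary}

Here $\mathcal O_2$ is the universal $C^*$-algebra generated by two isometries $s_1,s_2$ with $s_1s_1^*+s_2s_2^*=1$, and $\mathcal K$ is the algebra of compact operators on a separable infinite-dimensional Hilbert space. The proofs of Theorems~\ref{thm:A} and \ref{thm:B} are uniform in the type and use none of the results quoted above. The theorems of Arveson (nuclearity) and Hirshberg and the classification theorem enter only in Corollary~\ref{cor:C}.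

\section{Two model cases and the plan of the proof}\label{sec:models}

Inner products are linear in the first variable.

\subsection*{One-dimensional fibers}
If all fibers have the same finite dimension $n\ge1$, then (ii) forces $n=n^2$. So one-dimensional fibers are the only alternative to the infinite-dimensionality in (i), and there the theorem fails.

\begin{proposition}\label{prop:D}
Let $E=(0,\infty)\times\mathbb C$ with $(s,\alpha)(t,\beta)=(s+t,\alpha\beta)$. Then $C^*(E)$, defined by the same formula, is not simple.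
\end{proposition}

\begin{proof}
Here $H=L^2(0,\infty)$, $\ell(f)\eta=\int f(s)\,\eta(\cdot-s)\,ds$ and $\ell(f)^*\eta=\int\overline{f(s)}\,\eta(\cdot+s)\,ds$. Long flat vectors are almost invariant under all shifts at once: for $\eta_n=n^{-1/2}1_{[n^2,n^2+n]}$ we have $\|\eta_n(\cdot\mp s)-\eta_n\|^2\le2s/n$ if $s<n^2$, and the left side is at most $4$ for all $s$. By dominated convergence,
\[
\Big\|\ell(f)\eta_n-\Big(\int f\Big)\eta_n\Big\|\to0,\qquad\Big\|\ell(f)^*\eta_n-\overline{\Big(\int f\Big)}\,\eta_n\Big\|\to0\qquad(f\in L^1(0,\infty)).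
\]
The operators $a\in B(H)$ for which $\|a\eta_n-\chi(a)\eta_n\|\to0$ for some scalar $\chi(a)$ form a norm-closed algebra, on which $\chi(a)=\lim_n\langle a\eta_n,\eta_n\rangle$ is linear, multiplicative and contractive. This algebra contains all $\ell(f)$ and $\ell(g)^*$, hence $C^*(E)$, and $\chi(\ell(f)\ell(f)^*)=|\int f|^2$. So $\chi$ is a nonzero character of $C^*(E)$. Its kernel is a proper closed ideal, and it is not zero: for $f=1_{(0,1)}-1_{(1,2)}$ we have $\int f=0$, while $(\ell(f)1_{(0,1)})(t)=t$ for $0<t<1$, so $\ell(f)\ell(f)^*\ne0$.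
\end{proof}

\subsection*{Discrete time}
The mechanism of the proof is visible when lengths are integers. Let $V$ be a Hilbert space with orthonormal vectors $e_1,e_2$, let $E_n=V^{\otimes n}$, $E_0=\mathbb C$, and let $\ell_x$ be the creation operators on $\bigoplus_{n\ge0}E_n$. For $|x|\le|y|$ let $x^*y$ be the vector of length $|y|-|x|$ with $\langle x^*y,v\rangle=\langle y,xv\rangle$; then $\ell_x^*\ell_y=\ell_{x^*y}$. For finitely supported $\eta,\eta'$ put $\ell(\eta)=\sum_n\ell_{\eta(n)}$. Sorting the terms $\ell_{\eta(s)}^*\ell_{\eta'(t)}$ according to $t=s$, $t>s$, $t<s$ gives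
\begin{equation}\label{eq:discrete}
\ell(\eta)^*\ell(\eta')=\langle\eta',\eta\rangle1+\sum_{r\ge1}\ell_{K^+(r)}+\sum_{r\ge1}\ell_{K^-(r)}^*
\end{equation}
with $K^+(r)=\sum_s\eta(s)^*\eta'(s+r)$ and $K^-(r)=\sum_s\eta'(s)^*\eta(s+r)$. Suppose that we can find isometries $\ell_z$ such that $\ell_z^*\ell_d\ell_z$ is small for the finitely many vectors $d=K^\pm(r)$. Then $\ell_z^*\ell(\eta)^*\ell(\eta')\ell_z$ is close to the scalar $\langle\eta',\eta\rangle$. This is what one needs. If $a'=\ell_f\ell_g^*$ and $\xi$ is supported on lengths beyond $|f|$ and $|g|$, then $\ell(\xi)^*a'\ell(\xi)=\ell(\ell_f^*\xi)^*\ell(\ell_g^*\xi)$, so $\ell(\xi)\ell_z$ compresses $a'$ to approximately $\langle\ell_g^*\xi,\ell_f^*\xi\rangle=\langle a'\xi,\xi\rangle$. Once an element is compressed to a nonzero scalar, any positive element can be produced from it.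

Take $r=1$ and the vector $x=(e_1e_2+e_2e_1)/\sqrt2\in E_2$, which is invariant under the rotation $vw\mapsto wv$. Then
\[
x^*(e_1x)=\tfrac1{\sqrt2}\,x^*(e_1e_1e_2+e_1e_2e_1)=\tfrac1{\sqrt2}\big(\langle e_1e_1,x\rangle e_2+\langle e_1e_2,x\rangle e_1\big)=\tfrac12e_1 .
\]
Exchanging the indices gives $x^*(e_2x)=\frac12e_2$, and $x^*(dx)=0$ for $d\perp e_1,e_2$. So $\ell_x^*\ell_d\ell_x=\ell_{\rho d}$ for $d\in V$, where $\rho$ is $\frac12$ times the projection onto the span of $e_1,e_2$. Iterating, $\ell_{x^m}^*\ell_d\ell_{x^m}=\ell_{\rho^md}$, which has norm at most $2^{-m}\|d\|$. The operator $\rho$ is the density operator of $x$ on one tensor factor, and the decay comes from the fact that $x$ is not a product vector. The invariant vector $e_1e_1$ is a product, its $\rho$ is the projection onto $\mathbb Ce_1$, and nothing decays.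

\subsection*{What changes in continuous time}
In discrete time one could do without invariant vectors: the word $z=e_1^Te_2$ satisfies $z^*(dz)=0$ for $1\le|d|\le T$. In continuous time the diagonal $s=t$ is a null set and the scalar term in \eqref{eq:discrete} is absent. If the other terms are killed, nothing is left. We must instead let everything decay, normalize, and identify the part that decays most slowly. This needs an exact formula for the compression, with a positive operator so that nothing cancels, and rotation-invariant vectors give such a formula: for an invariant unit vector $x\in E(\delta)$ and $d\in E(r)$, $r<\delta$,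
\[
\ell_{x^m}^*\ell_d\,\ell_{x^m}=\ell_{\rho(r)^md},
\]
where $\rho(r)\ge0$ is the density operator of $x$ on an interval of length $r$. If no $\rho(r)$ has rank one, then $\|\rho(r)\|<1$ for all $r$ while $\|\rho(r)\|\to1$ as $r\to0$, and the weights $\|\rho(r)\|^m$ concentrate at $r=0$. The scalar $\langle\eta',\eta\rangle$ is then recovered from $K^\pm(r)$ for small $r$.

Four things have to be supplied. There is no empty word $1\in E_0$, and a substitute $k_r\in E(r)$ with $K^+(r)\approx\langle\eta',\eta\rangle k_r$ is built in Section~\ref{sec:germ}. The compression formula is proved in Section~\ref{sec:rot}, and invariant vectors that are not products at any cut are found in Section~\ref{sec:good}; together these give the limit formula of Section~\ref{sec:limit}. Finally, to produce $c\approx\sum_{i\le N}y_iy_i^*$ we need $N$ orthonormal vectors $\xi_i$, supported far to the right, with $\langle a\xi_j,\xi_i\rangle\approx\delta_{ij}$; this is Section~\ref{sec:move}. The element $b$ of Theorem~\ref{thm:B}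 is a multiple of $\sum_i\ell(\xi_i)\ell_{x^m}y_i^*$.

\section{Calculus of creation operators}\label{sec:calc}

From now on $E$ is a product system, $H=L^2(E)$ and $A=C^*(E)$.

\subsection*{Conventions}
Using the trivialization (i), fix measurable sections $e_i$, $i\in\mathbb N$, such that $(e_i(t))_i$ is an orthonormal basis of $E(t)$ for every $t>0$. A section $\xi$ is measurable if and only if all functions $\langle\xi(t),e_i(t)\rangle$ are. Elements of $H$ and $L^1(E)$ are represented by Borel sections. \emph{Bounded support} means support in some $(0,T)$; a vector of $H$ with bounded support lies in $L^1(E)$. The spaces $H$ and $L^1(E)$ are separable, so $A$ is separable. Integrals of operators and of vectors in a Hilbert space are weak integrals: $\int X(t)\,dt$ is defined by $\langle(\int X)\xi,\eta\rangle=\int\langle X(t)\xi,\eta\rangle\,dt$. They commute with adjoints and with multiplication by fixed bounded operators.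

We use two textbook facts on vector-valued functions. By \emph{Pettis' theorem}, a function into a separable Banach space whose composition with each continuous linear functional is measurable is Bochner measurable (an almost everywhere limit of simple functions). \emph{Continuity of translations}: if $G$ is bounded and Bochner measurable on a neighborhood of $[\alpha,\beta]$, then $\int_\alpha^\beta\|G(u+h)-G(u)\|\,du\to0$ as $h\to0$.

\subsection*{Contractions}
For $x\in E(s)$, $y\in E(t)$, $s<t$, let $x^*y\in E(t-s)$ be defined by $\langle x^*y,v\rangle=\langle y,xv\rangle$. It is linear in $y$, conjugate linear in $x$, and $\|x^*y\|\le\|x\|\|y\|$. If $(x_n)$ is an orthonormal basis of $E(s)$, the maps $v\mapsto x_nv$ are isometries with orthogonal ranges that span $E(t)$, so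
\begin{equation}\label{eq:parseval}
\sum_n\|x_n^*y\|^2=\|y\|^2 .
\end{equation}
We have the rules
\begin{align}
x^*(yw)&=(x^*y)w&&(|x|<|y|),\label{eq:c1}\\
(xx')^*y&=x'^*(x^*y)&&(|xx'|<|y|),\label{eq:c2}\\
y^*(xw)&=(x^*y)^*w&&(|x|<|y|<|xw|).\label{eq:c3}
\end{align}
For \eqref{eq:c1}, test on products $v_1v_2$ with $|v_2|=|w|$: both sides give $\langle y,xv_1\rangle\langle w,v_2\rangle$. For \eqref{eq:c2}, $\langle y,xx'v\rangle=\langle x^*y,x'v\rangle$. For \eqref{eq:c3}, use \eqref{eq:c1}: $\langle y^*(xw),v\rangle=\langle xw,yv\rangle=\langle w,x^*(yv)\rangle=\langle w,(x^*y)v\rangle$.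

Associativity gives $\ell_x\ell_y=\ell_{xy}$. From $\langle\ell_x\xi,\eta\rangle=\int\langle x\xi(u),\eta(u+|x|)\rangle\,du$ we get $(\ell_x^*\eta)(u)=x^*\eta(u+|x|)$, and with \eqref{eq:c1}
\begin{equation}\label{eq:ll}
\ell_x^*\ell_y=\ell_{x^*y}\ \ (|x|<|y|),\qquad\ell_x^*\ell_y=\langle y,x\rangle1\ \ (|x|=|y|),\qquad\ell_x^*\ell_y=\ell_{y^*x}^*\ \ (|x|>|y|),
\end{equation}
the third being the adjoint of the first. In particular $\|\ell_x\eta\|=\|x\|\|\eta\|$.

\subsection*{Measurability}
Multiplication and inner product are measurable. So for measurable sections $\xi,\eta,\zeta$ the function $(s,r)\mapsto\langle\eta(s+r),\xi(s)\zeta(r)\rangle$ is measurable, and taking $\zeta=e_i$ shows that $(s,r)\mapsto\xi(s)^*\eta(s+r)\in E(r)$ is measurable. The same reasoning applies to inner products of products of measurable sections and fixed vectors. Together with Fubini's theorem this gives the measurability of the sections and functions formed below; for instance $t\mapsto\langle\ell_{f(t)}\xi,\eta\rangle=\int\langle f(t)\xi(u),\eta(t+u)\rangle\,du$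 is measurable, so $\ell(f)$ is well defined.

\subsection*{Integrated operators}
For $f,g\in L^1(E)$ and $z\in E$ we have $\|\ell(f)\|\le\|f\|_1$, $\ell(f)\ell(g)=\iint\ell_{f(s)g(t)}\,ds\,dt=\ell(f*g)$, and $\ell(f)\ell_z=\ell(fz)$, where $(fz)(t)=f(t-|z|)z$ for $t>|z|$ and $(fz)(t)=0$ otherwise. Integrating the formula for $\ell_x^*$ gives $(\ell(f)^*\eta)(u)=\int f(s)^*\eta(u+s)\,ds$. Since $\ell_x^*\xi=0$ if $\xi$ is supported in $(0,|x|)$,
\begin{equation}\label{eq:small}
\|\ell(g)^*\xi\|\le\|\xi\|\int_0^\epsilon\|g(s)\|\,ds\qquad(\xi\in H\text{ supported in }(0,\epsilon)).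
\end{equation}
Write $\ell(f)^*\ell(g)=\iint\ell_{f(s)}^*\ell_{g(t)}\,ds\,dt$, drop the null set $s=t$, apply \eqref{eq:ll} on $s<t$ and on $s>t$, and use $r=|t-s|$ as a variable. This gives the continuous form of \eqref{eq:discrete}:
\begin{equation}\label{eq:prod}
\ell(f)^*\ell(g)=\ell(K^+)+\ell(K^-)^*,\qquad K^+(r)=\int f(s)^*g(s+r)\,ds,\quad K^-(r)=\int g(s)^*f(s+r)\,ds,
\end{equation}
with $\|K^\pm\|_1\le\|f\|_1\|g\|_1$. Hence $\ell(f_0)\ell(f)^*\ell(g)\ell(g_0)^*=\ell(f_0*K^+)\ell(g_0)^*+\ell(f_0)\ell(g_0*K^-)^*$, and $A$ is a $C^*$-algebra.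

If $f\in L^1(E)$ is supported in $(0,T_0)$ and $\xi\in H$ is supported in $(T_0,T)$, then for $g=\xi$ the section $K^-$ vanishes and $K^+=\ell(f)^*\xi$, a vector of $H$ supported in $(0,T)$. So
\begin{equation}\label{eq:absorb}
\ell(f)^*\ell(\xi)=\ell(\ell(f)^*\xi).
\end{equation}

\subsection*{Multiplication on the right}
For $v\in E(r)$ and $\eta\in H$ put $R_v\eta=\eta v$, with $\eta v$ defined like $fz$ above. Then $\langle\eta v,\eta'v'\rangle=\langle\eta,\eta'\rangle\langle v,v'\rangle$ for $v,v'\in E(r)$, that is, $R_v^*R_{v'}=\langle v',v\rangle1$, and $R_wR_v=R_{vw}$. We also write $R_v$ for the map $E(t)\to E(t+r)$, $y\mapsto yv$. For $\eta,\eta'\in H$ and $r>0$ let $K_{\eta,\eta'}(r)\in E(r)$ be given by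
\[
\langle K_{\eta,\eta'}(r),v\rangle=\langle\eta',\eta v\rangle=\int\langle\eta(s)^*\eta'(s+r),v\rangle\,ds .
\]
It is linear in $\eta'$, conjugate linear in $\eta$, measurable in $r$, and $\|K_{\eta,\eta'}(r)\|\le\|\eta\|\|\eta'\|$. If $\eta,\eta'$ have bounded support, the sections in \eqref{eq:prod} for $f=\eta$, $g=\eta'$ are $K^+=K_{\eta,\eta'}$ and $K^-=K_{\eta',\eta}$.

\section{A substitute for the empty word}\label{sec:germ}

We want to show that $K_{\eta,\eta'}(r)\approx\langle\eta',\eta\rangle k_r$ for small $r$, with $k_r$ independent of $\eta,\eta'$. The difficulty is that $K_{\eta,\eta'}(r)$ lies in a space that changes with $r$, and only measurability in $r$ is given. But the \emph{norm} of $K_{\eta,\eta'}(r)$ is a matrix coefficient of a semigroup on a fixed space, and for semigroups measurability implies continuity.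

\begin{lemma}\label{lem:k}
There is a measurable section $k_r\in E(r)$ with $\|k_r\|\le1$ and $\|k_r\|\to1$ as $r\to0$ such that:
\begin{enumerate}
\item[(a)] $\|\eta k_r-\eta\|\to0$ for $\eta\in H$ and $\|gk_r-g\|_1\to0$ for $g\in L^1(E)$, as $r\to0$;
\item[(b)] $\|K_{\eta,\eta'}(r)-\langle\eta',\eta\rangle k_r\|\to0$ for $\eta,\eta'\in H$, as $r\to0$;
\item[(c)] $\|R_{k_r}^*x\|\to\|x\|$ for $x\in E(\delta)$, $\delta>0$, as $r\to0$;
\item[(d)] $\sup_{s+t\le\delta}\|k_sk_t-k_{s+t}\|\to0$ as $\delta\to0$.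
\end{enumerate}
\end{lemma}

By (d), $k$ behaves like a unit to within an error that vanishes at length $0$. Nothing is claimed at positive lengths, and this is why no assumption on the type is needed.

\begin{proof}
\emph{The semigroup.} For $X\in B(H)$ let $\beta_r(X)=\sum_iR_{e_i(r)}XR_{e_i(r)}^*$. The $R_{e_i(r)}$ are isometries with orthogonal ranges, so the sum converges strongly and $\|\beta_r(X)\|\le\|X\|$. The operator $\beta_r(X)$ sends $\eta v$ to $(X\eta)v$ for $v\in E(r)$ and vanishes on the vectors orthogonal to all $\eta v$, so it does not depend on the orthonormal basis of $E(r)$. Since $R_{e_i(s)}R_{e_j(r)}=R_{e_j(r)e_i(s)}$ and the $e_j(r)e_i(s)$ form an orthonormal basis of $E(r+s)$, we get $\beta_s\beta_r=\beta_{r+s}$. Moreover $\beta_r$ is injective, because $R_{e_1(r)}^*\beta_r(X)R_{e_1(r)}=X$.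

Let $\mathcal T$ be the separable Banach space of trace class operators on $H$; its dual is $B(H)$ under $(S,X)\mapsto\operatorname{Tr}(SX)$. Put $\Phi_r(S)=\sum_iR_{e_i(r)}^*SR_{e_i(r)}$. For $S\ge0$ the traces of the terms sum to $\operatorname{Tr}(S\beta_r(1))\le\operatorname{Tr}S$, so the series converges in $\mathcal T$ for every $S\in\mathcal T$, and $\operatorname{Tr}(\Phi_r(S)X)=\operatorname{Tr}(S\beta_r(X))$. Thus $\beta_r$ is the adjoint of $\Phi_r$, and $(\Phi_r)_{r>0}$ is a contraction semigroup on $\mathcal T$.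

\emph{Continuity.} For $\eta,\phi\in H$ the function $r\mapsto\langle R_{e_i(r)}^*\eta,\phi\rangle=\int_r^\infty\langle\eta(t),\phi(t-r)e_i(r)\rangle\,dt$ is measurable. Expanding in an orthonormal basis of $H$, we see that $r\mapsto\langle\beta_r(X)\eta,\eta'\rangle=\sum_i\langle XR_{e_i(r)}^*\eta,R_{e_i(r)}^*\eta'\rangle$ is measurable. So $r\mapsto\operatorname{Tr}(\Phi_r(S)X)$ is measurable for $S$ of rank one, hence for all $S\in\mathcal T$, and $r\mapsto\Phi_rS$ is Bochner measurable by Pettis' theorem. Let $0<\alpha<\beta<t$ and $|h|<t-\beta$. For $u\in[\alpha,\beta]$ write $\Phi_{t+h}S-\Phi_tS=\Phi_u(\Phi_{t+h-u}S-\Phi_{t-u}S)$ and integrate over $u$: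
\[
(\beta-\alpha)\|\Phi_{t+h}S-\Phi_tS\|_1\le\int_\alpha^\beta\|\Phi_{t+h-u}S-\Phi_{t-u}S\|_1\,du\to0\qquad(h\to0)
\]
by continuity of translations. So $\Phi$ is strongly continuous on $(0,\infty)$. Continuity at $0$ comes from injectivity. The annihilator in $B(H)$ of the range of $\Phi_s$ is $\ker\beta_s=0$, so this range is dense by the Hahn--Banach theorem, and on it $\Phi_r\Phi_sS=\Phi_{r+s}S\to\Phi_sS$ as $r\to0$. As the $\Phi_r$ are contractions, $\Phi_rS\to S$ for all $S$, so $\beta_r(X)\to X$ weakly. With $X=\langle\cdot,\eta\rangle\eta$,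
\begin{equation}\label{eq:normK}
\|K_{\eta,\eta'}(r)\|^2=\sum_i|\langle\eta',\eta e_i(r)\rangle|^2=\langle\beta_r(X)\eta',\eta'\rangle\to|\langle\eta',\eta\rangle|^2\qquad(r\to0).
\end{equation}

\emph{The section.} Fix a unit vector $\omega\in H$ and let $k_r=K_{\omega,\omega}(r)$. Then $\|k_r\|\le1$, $\|k_r\|\to1$ by \eqref{eq:normK}, and $\langle\omega,\omega k_r\rangle=\|k_r\|^2$, so $\|\omega k_r-\omega\|^2=1-\|k_r\|^2\to0$.

(a) Let $\eta\perp\omega$ be a unit vector and $k_r'=K_{\eta,\eta}(r)$. The same computation gives $\eta k_r'\to\eta$. The pairs $(\omega+\eta,\omega-\eta)$, $(\omega,\eta)$, $(\eta,\omega)$ are orthogonal, so by \eqref{eq:normK} the norms of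
\[
K_{\omega+\eta,\omega-\eta}(r)=k_r-K_{\omega,\eta}(r)+K_{\eta,\omega}(r)-k_r',
\]
$K_{\omega,\eta}(r)$ and $K_{\eta,\omega}(r)$ tend to $0$. Hence $\|k_r-k_r'\|\to0$ and $\eta k_r\to\eta$. By linearity $\eta k_r\to\eta$ for all $\eta\in H$. If $g\in H$ is supported in $(0,T)$, then $\|gk_r-g\|_1\le(T+r)^{1/2}\|gk_r-g\|\to0$. Such $g$ are dense in $L^1(E)$ and $\|gk_r\|_1\le\|g\|_1$.

(b) Since $\langle\eta',\eta\rangle\langle k_r,v\rangle=\langle\eta'k_r,\eta v\rangle$, we have $\langle K_{\eta,\eta'}(r)-\langle\eta',\eta\rangle k_r,v\rangle=\langle\eta'-\eta'k_r,\eta v\rangle$, so the norm in (b) is at most $\|\eta\|\|\eta'-\eta'k_r\|$.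

(c) Let $\|x\|=1$, $r<\delta$ and $\eta=\omega x$. For $y\in E(u)$ and $y'\in E(u+\delta-r)$ we have $\langle yx,y'k_r\rangle=\langle y(R_{k_r}^*x),y'\rangle$ (test on $y'=y_1y_2$ with $|y_1|=u$). Integrating over $u$ gives $R_{k_r}^*\eta=\omega(R_{k_r}^*x)$. Therefore
\[
1\ge\|R_{k_r}^*x\|=\|R_{k_r}^*\eta\|\ge\|R_{k_r}^*R_{k_r}\eta\|-\|\eta k_r-\eta\|=\|k_r\|^2-\|\eta k_r-\eta\|\to1 .
\]

(d) Insert $\omega k_t$ and $\omega$: $\|k_sk_t-k_{s+t}\|=\|\omega k_sk_t-\omega k_{s+t}\|\le\|\omega k_s-\omega\|+\|\omega k_t-\omega\|+\|\omega-\omega k_{s+t}\|$.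
\end{proof}

\section{Rotations and density operators}\label{sec:rot}

\subsection*{The rotation group of a fiber}
Fix $\delta>0$. For $0<r<\delta$ let $W_r=W_r^{(\delta)}$ be the unitary on $E(\delta)$ with
\[
W_r(xy)=yx\qquad(x\in E(\delta-r),\ y\in E(r)).
\]
It closes the interval $(0,\delta)$ to a circle and turns it by $r$. Put $W_0=1$ and extend $\delta$-periodically. Let $0<r,s<\delta$. If $r+s<\delta$ and $x,y,z$ have lengths $\delta-r-s$, $r$, $s$, then $W_rW_s(xyz)=W_r(zxy)=yzx=W_{r+s}(xyz)$. If $r+s=\delta$, then $W_rW_s=1$. If $r+s>\delta$, the first two cases give $W_rW_s=W_rW_{\delta-r}W_{r+s-\delta}=W_{r+s-\delta}$. So $W$ is a unitary representation of $\mathbb R/\delta\mathbb Z$.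

It is strongly continuous. The function $r\mapsto\langle W_rx,y\rangle=\sum_{i,j}\langle x,e_i(\delta-r)e_j(r)\rangle\langle e_j(r)e_i(\delta-r),y\rangle$ is measurable, so $r\mapsto W_rx$ is Bochner measurable, and $\|W_hx-x\|=\frac1\delta\int_0^\delta\|W_{s+h}x-W_sx\|\,ds\to0$ as $h\to0$. Let $M(\delta)$ be the space of $W$-invariant vectors and $\Pi=\frac1\delta\int_0^\delta W_r\,dr$. Since $\Pi^*=\Pi$, $W_s\Pi=\Pi$ and $\Pi x=x$ for $x\in M(\delta)$, $\Pi$ is the orthogonal projection onto $M(\delta)$.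

\subsection*{Density operators}
Recall the \emph{Schmidt decomposition}: a unit vector $x$ in a tensor product $G_1\otimes G_2$ of Hilbert spaces can be written $x=\sum_l\sigma_lx_l\otimes d_l$ with $\sigma_l>0$, $\sum_l\sigma_l^2=1$ and orthonormal systems $(x_l)$, $(d_l)$. The operator $\rho=\sum_l\sigma_l^2\langle\cdot,d_l\rangle d_l$ is positive, has trace $1$, and is the unique trace class operator with $\operatorname{Tr}(\rho X)=\langle(1\otimes X)x,x\rangle$ for all $X\in B(G_2)$. It is the \emph{density operator} of $x$ on $G_2$. Its norm is $\max_l\sigma_l^2$, which equals $1$ exactly when the sum has one term, that is, when $x$ is a product vector.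

For an interval $I=(c,c+r)\subset(0,\delta)$ with $r<\delta$ and $X\in B(E(r))$ let $X_I=1\otimes X\otimes1$ on $E(\delta)=E(c)\otimes E(r)\otimes E(\delta-c-r)$, a factor of length $0$ being omitted. Let $x\in M(\delta)$ be a unit vector, with Schmidt decomposition in $E(\delta-r)\otimes E(r)$. Applying $W_r$ we get two expressions,
\begin{equation}\label{eq:schmidt}
x=\sum_l\sigma_l\,x_ld_l=\sum_l\sigma_l\,d_lx_l,\qquad x_l\in E(\delta-r),\ d_l\in E(r).
\end{equation}
Put $\rho_x(r)=\sum_l\sigma_l^2\langle\cdot,d_l\rangle d_l$ and $\lambda_x(r)=\|\rho_x(r)\|\in(0,1]$. Then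
\begin{equation}\label{eq:density}
\langle X_Ix,x\rangle=\operatorname{Tr}(\rho_x(r)X)\qquad\text{for every interval }I\subset(0,\delta)\text{ of length }r .
\end{equation}
For $I=(\delta-r,\delta)$ this is the definition. If $c+r<\delta$, the rotation $W=W_{\delta-c-r}$ maps $y_1y_2y_3$, with lengths $c$, $r$, $\delta-c-r$, to $y_3y_1y_2$; so $WX_IW^*=X_{(\delta-r,\delta)}$, and $Wx=x$. Also $\lambda_x(\delta-r)=\lambda_x(r)$, both being $\max_l\sigma_l^2$.

\begin{lemma}\label{lem:rho}
Let $x\in M(\delta)$ be a unit vector.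
\begin{enumerate}
\item[(a)] For $d\in E(r)$, $0<r<\delta$, and $m\ge1$: $(x^m)^*(dx^m)=\rho_x(r)^md$ and $\ell_{x^m}^*\ell_d\,\ell_{x^m}=\ell_{\rho_x(r)^md}$.
\item[(b)] $\operatorname{Tr}\rho_x(r)^n=\langle W_r^{(n\delta)}x^n,x^n\rangle$ for $0<r<\delta$, $n\ge1$. This is continuous in $r$ and tends to $1$ as $r\to0$.
\item[(c)] $\langle\rho_x(r)k_r,k_r\rangle\to1$ and $\lambda_x(r)\to1$ as $r\to0$.
\item[(d)] If $\lambda_x(r)<1$ for all $r\in(0,\delta)$, then $\sup_{[r_1,T]}\lambda_x<1$ whenever $0<r_1<T<\delta$.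
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $z\in E$ put $\Theta_z(d)=z^*(dz)\in E(|d|)$. To compute $\langle\Theta_x(d),v\rangle=\langle dx,xv\rangle$, use the first expression in \eqref{eq:schmidt} for the $x$ in $dx$ and the second for the $x$ in $xv$. Both vectors are then cut into pieces of lengths $r$, $\delta-r$, $r$, and
\[
\langle dx,xv\rangle=\sum_{l,j}\sigma_l\sigma_j\langle d\,x_l\,d_l,\ d_j\,x_j\,v\rangle=\sum_{l,j}\sigma_l\sigma_j\langle d,d_j\rangle\langle x_l,x_j\rangle\langle d_l,v\rangle=\sum_l\sigma_l^2\langle d,d_l\rangle\langle d_l,v\rangle .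
\]
So $\Theta_x(d)=\rho_x(r)d$. By \eqref{eq:c2} and \eqref{eq:c1}, $\Theta_{xy}(d)=y^*(x^*(dxy))=y^*(\Theta_x(d)\,y)=\Theta_y(\Theta_x(d))$, and induction gives $\Theta_{x^m}(d)=\rho_x(r)^md$. By \eqref{eq:ll}, $\ell_z^*\ell_d\ell_z=\ell_z^*\ell_{dz}=\ell_{\Theta_z(d)}$.

(b) From $x^n=\sum_l\sigma_lx^{n-1}x_ld_l$ we get $W_r^{(n\delta)}x^n=\sum_l\sigma_ld_lx^{n-1}x_l$. By \eqref{eq:c1}, (a) and the second expression in \eqref{eq:schmidt},
\[
\langle d_lx^{n-1}x_l,x^{n-1}x\rangle=\langle(\rho_x(r)^{n-1}d_l)x_l,x\rangle=\sigma_l^{2n-2}\langle d_lx_l,x\rangle=\sigma_l^{2n-1}.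
\]
Multiply by $\sigma_l$ and sum. The rest is the strong continuity of $W^{(n\delta)}$.

(c) $R_{k_r}^*x=\sum_l\sigma_l\langle d_l,k_r\rangle x_l$, so $\langle\rho_x(r)k_r,k_r\rangle=\|R_{k_r}^*x\|^2\to1$ by Lemma~\ref{lem:k}(c). Also $\langle\rho_x(r)k_r,k_r\rangle\le\lambda_x(r)\le1$.

(d) We have $\lambda_x(r)^2\le\operatorname{Tr}\rho_x(r)^2\le\lambda_x(r)<1$, and $\operatorname{Tr}\rho_x(r)^2$ is continuous by (b), so its maximum on $[r_1,T]$ is less than $1$.
\end{proof}

Since $\lambda_x^n\le\operatorname{Tr}\rho_x^n\le\lambda_x^{n-1}$, the function $\lambda_x=\lim_n(\operatorname{Tr}\rho_x^n)^{1/n}$ is measurable. If $K$ is a measurable section on $(0,\delta)$, so is $\rho_x(r)^mK(r)$, whose coordinates are $\langle K(r)x^m,x^me_j(r)\rangle$ by (a).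

\begin{definition}
A unit vector $x\in M(\delta)$ is \emph{indecomposable} if $\lambda_x(r)<1$ for all $r\in(0,\delta)$; equivalently, if $x$ is not a product $yz$ with $y,z\in E$. Otherwise it is \emph{decomposable}.
\end{definition}

\begin{example}\label{ex:fock}
Let $\Gamma(G)=\mathbb C\Omega\oplus G\oplus\cdots$ be the symmetric Fock space over a Hilbert space $G$. The canonical unitary $\Gamma(G_1)\otimes\Gamma(G_2)\cong\Gamma(G_1\oplus G_2)$ sends $\Omega\otimes\Omega$, $\phi\otimes\Omega$, $\Omega\otimes\psi$ to $\Omega$, $\phi\oplus0$, $0\oplus\psi$. Take $E(t)=\Gamma(L^2(0,t))$, with vacuum $\Omega_t$ and with the multiplication given by $L^2(0,s)\oplus L^2(0,t)\cong L^2(0,s+t)$; only the fibers and the multiplication matter for this illustration. The vacuum $\Omega_\delta=\Omega_{\delta-r}\Omega_r=\Omega_r\Omega_{\delta-r}$ is invariant and decomposable. A one-particle vector $\phi\in L^2(0,\delta)$ equals $\phi'\Omega_r+\Omega_{\delta-r}\phi''$, where $\phi',\phi''$ are its parts on $(0,\delta-r)$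 and $(\delta-r,\delta)$, so $W_r\phi=\Omega_r\phi'+\phi''\Omega_{\delta-r}$ is the function $\phi$ rotated by $r$. Let $\iota_t=t^{-1/2}1_{(0,t)}$. Then $x=\iota_\delta$ is invariant, with Schmidt decomposition
\[
x=(1-r/\delta)^{1/2}\,\iota_{\delta-r}\Omega_r+(r/\delta)^{1/2}\,\Omega_{\delta-r}\iota_r .
\]
So $\lambda_x(r)=\max\{1-r/\delta,\,r/\delta\}<1$, and $x$ is indecomposable: one particle, spread uniformly over the circle.
\end{example}

\section{Indecomposable invariant vectors}\label{sec:good}

\begin{proposition}\label{prop:good}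
For arbitrarily large $\delta$ there is an indecomposable unit vector in $M(\delta)$.
\end{proposition}

We first find some invariant vector. If it is decomposable, we show that it has the structure of the vacuum in Example~\ref{ex:fock}, and we then imitate the one-particle vector: place a defect in the vacuum and average over rotations.

\begin{lemma}\label{lem:M}
$M(\delta)\ne0$ for arbitrarily large $\delta$.
\end{lemma}

\begin{proof}
For short lengths $k$ is almost invariant: for $0<r<\delta_0$, inserting $W_r(k_{\delta_0-r}k_r)=k_rk_{\delta_0-r}$,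
\[
\|W_rk_{\delta_0}-k_{\delta_0}\|\le\|k_{\delta_0}-k_{\delta_0-r}k_r\|+\|k_rk_{\delta_0-r}-k_{\delta_0}\| .
\]
By Lemma~\ref{lem:k}(d) and $\|k_{\delta_0}\|\to1$, for small $\delta_0$ the right side is at most $\frac12\|k_{\delta_0}\|\neq0$ for all $r$. Then $\|\Pi k_{\delta_0}-k_{\delta_0}\|\le\frac12\|k_{\delta_0}\|$, so $M(\delta_0)\ne0$. Let $x_0\in M(\delta_0)$ be a unit vector, $\delta=n\delta_0$ and $y=x_0^n\in E(\delta)$. This vector is fixed by $W^{(\delta)}_{j\delta_0}$, $j\in\mathbb Z$, but need not be fixed by the other rotations, and its average could a priori vanish. Positivity prevents this: for $r=j\delta_0+r'$, $0<r'<\delta_0$, Lemma~\ref{lem:rho}(b) gives $\langle W_r^{(\delta)}y,y\rangle=\langle W_{r'}^{(\delta)}y,y\rangle=\operatorname{Tr}\rho_{x_0}(r')^n>0$. So $\|\Pi y\|^2=\frac1\delta\int_0^\delta\langle W_ry,y\rangle\,dr>0$.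
\end{proof}

For one-dimensional subspaces $L\subset E(s)$, $L'\subset E(t)$ let $LL'=\{yy':y\in L,\ y'\in L'\}\subset E(s+t)$, again one-dimensional. An invariant vector that splits at one cut splits at all cuts.

\begin{lemma}\label{lem:lines}
Let $x\in M(\delta)$ be a decomposable unit vector. There are $R>0$ and one-dimensional subspaces $L_t\subset E(t)$, $t>0$, with projections $P_t$, such that $L_sL_t=L_{s+t}$ for all $s,t>0$, $x\in L_\delta$, and $\rho_x(s)=P_s$ for $0<s\le R$.
\end{lemma}

\begin{proof}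
Let $\lambda_x(R)=1$. Since $\lambda_x(\delta-R)=\lambda_x(R)$, we may assume $R\le\delta/2$. A density operator of norm $1$ is a rank one projection.

\emph{$\lambda_x(s)=1$ for $0<s<R$.} Cut $(0,\delta)$ into consecutive intervals $I_1,\dots,I_4$ of lengths $s$, $R-s$, $s$, $\delta-R-s$; the last is positive because $s<R\le\delta/2$. As $\lambda_x(\delta-R)=1$, $x=yz$ with unit vectors $y\in E(R)$ on $I_1\cup I_2$ and $z\in E(\delta-R)$ on $I_3\cup I_4$. For $X\in B(E(R-s))$ and $Y\in B(E(s))$,
\[
\langle X_{I_2}Y_{I_3}x,x\rangle=\langle(1\otimes X)y,y\rangle\langle(Y\otimes1)z,z\rangle=\langle X_{I_2}x,x\rangle\langle Y_{I_3}x,x\rangle .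
\]
The intervals $I_2$ and $I_3$ together have length $R$, so by \eqref{eq:density} $\operatorname{Tr}(\rho_x(R)(X\otimes Y))=\operatorname{Tr}(\rho_x(R-s)X)\operatorname{Tr}(\rho_x(s)Y)$. A trace class operator on $E(R-s)\otimes E(s)$ is determined by these values (take $X,Y$ of rank one), so $\rho_x(R)=\rho_x(R-s)\otimes\rho_x(s)$. Taking norms, $1=\lambda_x(R-s)\lambda_x(s)$, and both factors equal $1$.

For $0<s\le R$ let $L_s$ be the range of the rank one projection $P_s=\rho_x(s)$. By \eqref{eq:density}, $\langle(P_s)_Ix,x\rangle=\operatorname{Tr}P_s=1$, so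
\begin{equation}\label{eq:fixed}
(P_s)_I\,x=x\qquad\text{for every interval }I\subset(0,\delta)\text{ of length }s\le R .
\end{equation}

\emph{Multiplicativity.} Let $s+s'\le R$ and let $u\in L_{s+s'}$ be a unit vector. By \eqref{eq:fixed} on the last interval of length $s+s'$, $x=yu$ for a unit vector $y$. By \eqref{eq:fixed} on the two subintervals of lengths $s$ and $s'$, $yu=y\,(P_s\otimes P_{s'})u$. So $u\in L_sL_{s'}$ and $L_{s+s'}=L_sL_{s'}$. For arbitrary $t>0$ define $L_t=L_{t_1}\cdots L_{t_n}$, where $t=t_1+\dots+t_n$ and $0<t_i\le R$. Refining the partition does not change the product, and two partitions of $(0,t)$ have a common refinement, so $L_t$ is well defined and agrees with the earlier definition for $t\le R$. Concatenating partitions gives $L_sL_t=L_{s+t}$. Finally, for a partition of $(0,\delta)$ into at least two intervals of lengths $t_i\le R$, \eqref{eq:fixed} gives $(P_{t_1}\otimes\dots\otimes P_{t_n})x=x$, that is, $x\in L_\delta$.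
\end{proof}

The lines $L_t$ behave like a unit up to phases. We never have to choose the phases, and no measurability of $L_t$ in $t$ is needed.

\begin{lemma}\label{lem:notorth}
Two decomposable unit vectors in $M(\delta)$ are not orthogonal.
\end{lemma}

\begin{proof}
Let $x,x'$ be decomposable, with data $R,L$ and $R',L'$, and suppose $x\perp x'$. For $\delta/n\le\min\{R,R'\}$ choose unit vectors $u_n\in L_{\delta/n}$, $u_n'\in L'_{\delta/n}$. Up to phases $x=u_n^n$ and $x'=u_n'^{\,n}$, so $0=|\langle x,x'\rangle|=|\langle u_n,u_n'\rangle|^n$ and $u_n\perp u_n'$. Since $\rho_x(\delta/n)$ and $\rho_{x'}(\delta/n)$ are the projections onto $\mathbb Cu_n$ and $\mathbb Cu_n'$, Lemma~\ref{lem:rho}(c) gives $|\langle k_{\delta/n},u_n\rangle|^2\to1$ and $|\langle k_{\delta/n},u_n'\rangle|^2\to1$. This contradicts Bessel's inequality $|\langle k_{\delta/n},u_n\rangle|^2+|\langle k_{\delta/n},u_n'\rangle|^2\le\|k_{\delta/n}\|^2\le1$.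
\end{proof}

It remains to find a second invariant vector orthogonal to a decomposable $x$. Take a defect $v\in E(\tau)$, $v\perp L_\tau$, fill up with $u\in L_{\delta-\tau}$, and average $vu$. The average is orthogonal to $x$, but it may be $0$. In Example~\ref{ex:fock}, with $L_t=\mathbb C\Omega_t$ and $v=\phi\in L^2(0,\tau)$, it is the constant function $\delta^{-1}\int_0^\tau\phi$. If $\int\phi=0$, one replaces $\phi(s)$ by $e^{i\theta s}\phi(s)$ for a suitable $\theta$. In general we need an operator $Q$ that plays the role of multiplication by $s$. It measures how far from the left a vector follows the lines $L$.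

\begin{lemma}\label{lem:second}
If $x\in M(\delta)$ is a decomposable unit vector, there is a unit vector $x'\in M(\delta)$ with $x'\perp x$.
\end{lemma}

\begin{proof}
Let $L_t,P_t$ be as in Lemma~\ref{lem:lines}; then $P_{s+t}=P_s\otimes P_t$.

\emph{The position operator.} For $\tau>0$ and $0<s<\tau$ let $F_s^{(\tau)}=P_s\otimes1$ on $E(\tau)=E(s)\otimes E(\tau-s)$. For $s<s'<\tau$ we have $F_s^{(\tau)}\ge F_{s'}^{(\tau)}\ge P_\tau$. So $s\mapsto\langle F_s^{(\tau)}v,v\rangle$ is monotone, hence measurable, and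
\[
Q^{(\tau)}=\int_0^\tau F_s^{(\tau)}\,ds
\]
is a bounded self-adjoint operator that commutes with $P_\tau$; it leaves $L_\tau^\perp=E(\tau)\ominus L_\tau$ invariant. (In Example~\ref{ex:fock}, $F_s^{(\tau)}\phi=\phi1_{(s,\tau)}$, and $Q^{(\tau)}$ multiplies $\phi$ by the variable.) Let $r>0$, let $u_r\in L_r$ be a unit vector and $v\in L_\tau^\perp$. Then
\[
F_s^{(\tau+r)}(u_rv)=\begin{cases}u_rv&(s\le r),\\ u_rF_{s-r}^{(\tau)}v&(r<s<\tau+r),\end{cases}\qquad
F_s^{(\tau+r)}(vu_r)=\begin{cases}(F_s^{(\tau)}v)u_r&(s<\tau),\\ 0&(\tau\le s<\tau+r).\end{cases}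
\]
Indeed, $u_r\in L_sL_{r-s}$ for $s<r$; $P_s=P_r\otimes P_{s-r}$ for $s>r$; $F_s^{(\tau+r)}=F_s^{(\tau)}\otimes1$ for $s<\tau$; and $F_s^{(\tau+r)}\le P_\tau\otimes1$ for $s\ge\tau$, while $P_\tau v=0$. Integrating, $Q^{(\tau+r)}(u_rv)=u_r(r+Q^{(\tau)})v$ and $Q^{(\tau+r)}(vu_r)=(Q^{(\tau)}v)u_r$. As $L_\tau^\perp$ is invariant under $Q^{(\tau)}$, these relations can be iterated, and the exponential series shows that the unitaries $D_\theta^{(\tau)}=\exp(i\theta Q^{(\tau)})$, $\theta\in\mathbb R$, leave $L_\tau^\perp$ invariant and satisfy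
\begin{equation}\label{eq:D}
D_\theta^{(\tau+r)}(u_rv)=e^{i\theta r}\,u_r\,D_\theta^{(\tau)}v,\qquad D_\theta^{(\tau+r)}(vu_r)=(D_\theta^{(\tau)}v)\,u_r .
\end{equation}

\emph{The average.} Fix $0<\tau<\delta/2$, a unit vector $v\in L_\tau^\perp$, which exists since $\dim E(\tau)>1$, and a unit vector $u\in L_{\delta-\tau}$. Put $v_\theta=D_\theta^{(\tau)}v\in L_\tau^\perp$, $y_\theta=v_\theta u\in E(\delta)$, and $\psi(r)=\langle W_ry_0,y_0\rangle$. We compute $\langle W_ry_\theta,y_\theta\rangle$.

Let $\tau\le r\le\delta-\tau$. The last piece of length $r$ of $y_\theta$ lies in $L_r$, so $W_ry_\theta$ lies in the range of $F_r^{(\delta)}\le P_\tau\otimes1$, whereas $(P_\tau\otimes1)y_\theta=0$. So $\langle W_ry_\theta,y_\theta\rangle=0$.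

Let $0<r<\tau$. Then $\delta-\tau-r>0$, and $u=u'u_r=\chi\,u_ru'$ with unit vectors $u'\in L_{\delta-\tau-r}$, $u_r\in L_r$ and a scalar $|\chi|=1$ that does not depend on $\theta$. So $W_ry_\theta=u_rv_\theta u'$ and $y_\theta=\chi\,v_\theta u_ru'$. By \eqref{eq:D}, $u_rv_\theta=e^{-i\theta r}D_\theta^{(\tau+r)}(u_rv)$ and $v_\theta u_r=D_\theta^{(\tau+r)}(vu_r)$, hence
\[
\langle W_ry_\theta,y_\theta\rangle=\bar\chi\,\langle u_rv_\theta,v_\theta u_r\rangle=\bar\chi\,e^{-i\theta r}\langle u_rv,vu_r\rangle=e^{-i\theta r}\psi(r).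
\]
Since $W_{-r}=W_r^*$, complex conjugation gives the same formula for $-\tau<r<0$. Integrating over the period $(-\tau,\delta-\tau)$,
\[
\|\Pi y_\theta\|^2=\langle\Pi y_\theta,y_\theta\rangle=\frac1\delta\int_{-\tau}^\tau e^{-i\theta r}\psi(r)\,dr .
\]
The function $\psi$ is continuous with $\psi(0)=1$, so $\psi1_{(-\tau,\tau)}\neq0$ in $L^1(\mathbb R)$, and its Fourier transform is nonzero at some $\theta$. Let $x'=\Pi y_\theta/\|\Pi y_\theta\|$. Since $y_\theta\perp L_\tau L_{\delta-\tau}=L_\delta=\mathbb Cx$, we get $\langle\Pi y_\theta,x\rangle=\langle y_\theta,\Pi x\rangle=\langle y_\theta,x\rangle=0$.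
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:good}]
Take $\delta$ from Lemma~\ref{lem:M} and a unit vector $x\in M(\delta)$. If $x$ is decomposable, the vector $x'$ of Lemma~\ref{lem:second} is indecomposable by Lemma~\ref{lem:notorth}.
\end{proof}

The condition $\dim E(\tau)>1$ cannot be dropped: in Proposition~\ref{prop:D} every vector is a product.

\section{The limit formula}\label{sec:limit}

\begin{proposition}\label{prop:limit}
Let $0<T<\delta$, let $x\in M(\delta)$ be indecomposable, and put $z_m=x^m$ and $\Lambda_m=\int_0^T\lambda_x(r)^m\,dr$. Let $\eta,\eta'\in H$ be supported in $(0,T)$, and let $y=X\ell(g)$, $y'=X'\ell(g')$ with $X,X'\in B(H)$ and $g,g'\in L^1(E)$. Then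
\[
\lim_{m\to\infty}\frac1{2\Lambda_m}\;y\,\ell_{z_m}^*\ell(\eta)^*\ell(\eta')\ell_{z_m}\,y'^*=\langle\eta',\eta\rangle\,yy'^*\qquad\text{in norm.}
\]
\end{proposition}

The factor $2$ appears because both terms of \eqref{eq:prod} contribute. The factors $y,y'$ are needed because an operator $\ell(g)$ is never close to $1$ in norm: $\|\ell(g)^*-1\|\ge1$ by \eqref{eq:small}. In Example~\ref{ex:fock} with $T\le\delta/2$, $\Lambda_m=\int_0^T(1-r/\delta)^m\,dr=\frac{\delta}{m+1}\big(1-(1-T/\delta)^{m+1}\big)$, and the weight $(1-r/\delta)^m$ lives on lengths of order $\delta/m$.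

\begin{proof}
Write $\rho=\rho_x$, $\lambda=\lambda_x$, $\gamma=\langle\eta',\eta\rangle$, $K^+=K_{\eta,\eta'}$, $K^-=K_{\eta',\eta}$. The sections $K^\pm$ vanish outside $(0,T)$. By \eqref{eq:prod} and Lemma~\ref{lem:rho}(a), which applies since $T<\delta$,
\begin{equation}\label{eq:compress}
\ell_{z_m}^*\ell(\eta)^*\ell(\eta')\ell_{z_m}=\int_0^T\ell_{\rho(r)^mK^+(r)}\,dr+\int_0^T\ell_{\rho(r)^mK^-(r)}^*\,dr .
\end{equation}

\emph{The integrand for small $r$, uniformly in $m$.} We show that $k_r$ is almost a top eigenvector of $\rho(r)$. Let $u_r$ be a unit eigenvector for $\lambda(r)$ and write $k_r=\alpha_ru_r+k_r^\perp$ with $k_r^\perp\perp u_r$. On $u_r^\perp$ the operator $\rho(r)$ has trace $1-\lambda(r)$, hence norm at most $1-\lambda(r)$, so $\langle\rho(r)k_r,k_r\rangle\le|\alpha_r|^2+1-\lambda(r)$. By Lemma~\ref{lem:rho}(c), $|\alpha_r|\to1$, and $\|k_r^\perp\|^2\le1-|\alpha_r|^2\to0$. Since $0\le\lambda^m-\rho^m\le\lambda^m$ and $(\lambda^m-\rho^m)u_r=0$, we have $\|\rho^mk_r-\lambda^mk_r\|\le\lambda^m\|k_r^\perp\|$.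 With $\|\rho^m\|=\lambda^m$,
\begin{equation}\label{eq:eps}
\|\rho(r)^mK^+(r)-\gamma\lambda(r)^mk_r\|\le\lambda(r)^m\epsilon(r),\qquad\epsilon(r)=\|K^+(r)-\gamma k_r\|+|\gamma|\,\|k_r^\perp\| .
\end{equation}
Here $\epsilon\le3\|\eta\|\|\eta'\|$, and $\epsilon(r)\to0$ as $r\to0$ by Lemma~\ref{lem:k}(b). Exchanging $\eta$ and $\eta'$ gives the same estimate for $K^-$ with $\bar\gamma$ in place of $\gamma$.

\emph{Concentration.} Let $\mu_m$ be the probability measure $\Lambda_m^{-1}\lambda(r)^m\,dr$ on $(0,T)$, and let $r_1\in(0,T)$. By Lemma~\ref{lem:rho}(d), $\lambda_1=\sup_{[r_1,T]}\lambda<1$. By Lemma~\ref{lem:rho}(c) there are $r_2\in(0,T)$ and $\lambda_2>\lambda_1$ with $\lambda\ge\lambda_2$ on $(0,r_2)$. So $\mu_m([r_1,T))\le T\lambda_1^m/(r_2\lambda_2^m)\to0$. Consequently, if measurable functions $\varphi_m\ge0$ on $(0,T)$ are all dominated by one bounded function $\varphi$ with $\varphi(r)\to0$ as $r\to0$, then $\int\varphi_m\,d\mu_m\le\sup_{(0,r_1)}\varphi+\mu_m([r_1,T))\sup\varphi$ for every $r_1$,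 and $\int\varphi_m\,d\mu_m\to0$.

\emph{Conclusion.} Let $S_m=\int_0^T\ell_{k_r}\,d\mu_m(r)$. By \eqref{eq:compress}, \eqref{eq:eps}, concentration and $\ell_{\bar\gamma k_r}^*=\gamma\ell_{k_r}^*$,
\[
\big\|\Lambda_m^{-1}\ell_{z_m}^*\ell(\eta)^*\ell(\eta')\ell_{z_m}-\gamma(S_m+S_m^*)\big\|\to0 .
\]
Further $\|\ell(g)S_m-\ell(g)\|\le\int\|gk_r-g\|_1\,d\mu_m(r)\to0$ by Lemma~\ref{lem:k}(a). So $yS_m\to y$ and $y'S_m\to y'$, and $y(S_m+S_m^*)y'^*=(yS_m)y'^*+y(y'S_m)^*\to2yy'^*$.
\end{proof}

Indecomposability is used only for concentration; for the vacuum of Example~\ref{ex:fock}, $\lambda\equiv1$ and every $\mu_m$ is normalized Lebesgue measure. The strict inequality $T<\delta$ matters as well, since $\lambda_x(\delta-r)=\lambda_x(r)\to1$ as $r\to0$. This is why $\delta$ must be available arbitrarily large.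

\section{Orthogonal copies of a vector}\label{sec:move}

Proposition~\ref{prop:limit} will be applied to $\eta=\ell(f)^*\xi_i$ through \eqref{eq:absorb}, which requires $\xi_i$ to be supported to the right of $f$. Right multiplication by $e\in E(\tau)$ moves the support of a vector $\xi$ by $\tau$, and orthonormal $e$'s give orthonormal copies. It does not commute with $\ell(f)^*$: a vector $f(s)$ longer than $\xi(t)$ reaches into $e$. In infinite dimensions $e$ can be chosen almost orthogonal to all these overhangs.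

\begin{lemma}\label{lem:move}
Let $a'=\sum_\nu\ell(f_\nu)\ell(f_\nu')^*$ be a finite sum with $f_\nu,f_\nu'\in L^1(E)$ supported in $(0,T_0)$. Let $\xi\in H$ be a unit vector of bounded support, $\tau>T_0$, $N\in\mathbb N$, $\varepsilon>0$. There are orthonormal vectors $v_1,\dots,v_N\in E(\tau)$ such that the orthonormal vectors $\xi_i=\xi v_i$ satisfy $|\langle a'\xi_j,\xi_i\rangle-\delta_{ij}\langle a'\xi,\xi\rangle|<\varepsilon$.
\end{lemma}

\begin{proof}
Let $f$ be one of the $f_\nu,f_\nu'$ and $v\in E(\tau)$ a unit vector. Then $(\ell(f)^*(\xi v))(u)=\int f(s)^*(\xi(u+s-\tau)v)\,ds$, the integral being over $s>\max\{0,\tau-u\}$. For $u>\tau$, $f(s)$ is shorter than $\xi(u+s-\tau)$, and \eqref{eq:c1} gives the value $(\ell(f)^*\xi)(u-\tau)\,v$. For $u=\tau-r$, $0<r<\tau$, put $s=t+r$; then $|\xi(t)|<|f(t+r)|<|\xi(t)v|$, and \eqref{eq:c3} gives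
\[
(\ell(f)^*(\xi v))(\tau-r)=\int f(t+r)^*(\xi(t)v)\,dt=G_f(r)^*v,\qquad G_f(r)=\int\xi(t)^*f(t+r)\,dt\in E(r),
\]
for almost every $r$. We have $G_f(r)=0$ for $r\ge T_0$ and $\|G_f(r)\|\le\int\|\xi(t)\|\|f(t+r)\|\,dt$, which is square integrable in $r$ by Young's inequality ($L^2*L^1\subset L^2$). Thus
\[
\ell(f)^*(\xi v)=(\ell(f)^*\xi)v+Z_f(v),\qquad\|Z_f(v)\|^2=\int_0^{T_0}\|G_f(r)^*v\|^2\,dr,
\]
where the first term is supported in $(\tau,\infty)$ and $Z_f(v)$ in $(0,\tau)$. For unit vectors $v_i,v_j$ the cross terms therefore vanish, and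
\[
\langle a'\xi v_j,\xi v_i\rangle=\sum_\nu\langle\ell(f_\nu')^*(\xi v_j),\ell(f_\nu)^*(\xi v_i)\rangle=\langle v_j,v_i\rangle\langle a'\xi,\xi\rangle+\sum_\nu\langle Z_{f_\nu'}(v_j),Z_{f_\nu}(v_i)\rangle .
\]
It suffices to find, for given $\kappa>0$, orthonormal $v_1,\dots,v_N$ with $\|Z_f(v_i)\|^2<2\kappa$ for the finitely many $f$. Choose $r_0\in(0,T_0)$ with $\int_0^{r_0}\|G_f\|^2<\kappa$ for all these $f$. Let $(x_n)_{n\in\mathbb N}$ be an orthonormal basis of $E(r_0)$, which is infinite because $\dim E(r_0)=\infty$, and let $w\in E(\tau-r_0)$ be a unit vector. For $r_0<r<T_0$, \eqref{eq:c3} gives $G_f(r)^*(x_nw)=(x_n^*G_f(r))^*w$, and $\|x_n^*G_f(r)\|\to0$ as $n\to\infty$ by \eqref{eq:parseval}. By dominated convergence $\int_{r_0}^{T_0}\|G_f(r)^*(x_nw)\|^2\,dr<\kappa$ for all large $n$. Take $v_i=x_{n_i}w$ with distinct large indices $n_1,\dots,n_N$.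
\end{proof}

With one-dimensional fibers there are no two orthogonal copies. This lemma and Lemma~\ref{lem:second} are the only places where the dimension of the fibers enters.

\section{Pure infiniteness}\label{sec:main}

\subsection*{An approximate unit adapted to the limit formula}
Proposition~\ref{prop:limit} produces elements $yy'^*$ with $y=X\ell(g)$, so we write an approximate unit in this form. Let $(g_i)$ be dense in $L^1(E)$, $\alpha_i=2^{-i}(1+\|g_i\|_1)^{-2}$,
\[
h=\sum_i\alpha_i\ell(g_i)\ell(g_i)^*\in A_+,\qquad\varphi_n(t)=\min\{1,\max\{0,nt-1\}\},\qquad h_n=\varphi_n(h)\in A .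
\]
Since $\ell(g_i)\ell(g_i)^*\le\alpha_i^{-1}h$ and $\varphi_n(t)=1$ for $t\ge2/n$,
\[
\|(1-h_n)\ell(g_i)\|^2\le\alpha_i^{-1}\|(1-h_n)h(1-h_n)\|\le\alpha_i^{-1}\sup_{t\ge0}t(1-\varphi_n(t))^2\le\frac2{n\alpha_i}.
\]
By density $h_ny\to y$ for all $y\in A$, and $yh_n\to y$ by taking adjoints. So $(h_n)$ is an increasing approximate unit of positive contractions.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{The target.} Let $q_n(t)=(\varphi_n(t)/t)^{1/2}$ for $t>1/n$ and $q_n(t)=0$ for $t\le1/n$. This function is continuous, and $h_n=q_n(h)\,h\,q_n(h)$. So $c^{1/2}h_nc^{1/2}=\sum_iy_iy_i^*$, a norm convergent sum, with $y_i=\alpha_i^{1/2}c^{1/2}q_n(h)\ell(g_i)$. Since $c^{1/2}h_nc^{1/2}\to c$, we can choose $n$ and then $N$ such that $c'=\sum_{i\le N}y_iy_i^*$ satisfies $\|c'-c\|<\varepsilon/4$. Let $C=\sum_{i\le N}\|y_i\|$ and choose $\varepsilon_1>0$ with $\varepsilon_1(\|c'\|+1)+3\varepsilon_1C^2<\varepsilon/4$.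

\emph{The vectors.} Sections of bounded support are dense in $L^1(E)$ and in $H$. So there are $a'=\sum_\nu\ell(f_\nu)\ell(f_\nu')^*$ as in Lemma~\ref{lem:move} with $\|a-a'\|<\varepsilon_1$, and, since $a\ge0$ and $\|a\|=1$, a unit vector $\xi$ of bounded support with $1-\varepsilon_1<\langle a\xi,\xi\rangle\le1$. Then $|\langle a'\xi,\xi\rangle-1|<2\varepsilon_1$. Lemma~\ref{lem:move} gives orthonormal $\xi_1,\dots,\xi_N$, supported in some $(\tau,T)$ with $\tau>T_0$, such that $|\langle a'\xi_j,\xi_i\rangle-\delta_{ij}|<3\varepsilon_1$.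

\emph{The element $b$.} By Proposition~\ref{prop:good} choose $\delta>T$ and an indecomposable $x\in M(\delta)$. With the notation of Proposition~\ref{prop:limit} let
\[
b_m=(2\Lambda_m)^{-1/2}\sum_{i=1}^N\ell(\xi_i)\,\ell_{z_m}\,y_i^* .
\]
Each summand is a multiple of $\ell(\xi_iz_m)\ell(g_i)^*q_n(h)c^{1/2}$ with $\xi_iz_m\in L^1(E)$, so $b_m\in A$. Proposition~\ref{prop:limit} with $\eta=\xi_i$, $\eta'=\xi_j$ gives $b_m^*b_m\to\sum_{i,j}\langle\xi_j,\xi_i\rangle y_iy_j^*=c'$. By \eqref{eq:absorb}, $\ell(\xi_i)^*\ell(f_\nu)\ell(f_\nu')^*\ell(\xi_j)=\ell(\eta)^*\ell(\eta')$ with $\eta=\ell(f_\nu)^*\xi_i$ and $\eta'=\ell(f_\nu')^*\xi_j$ supported in $(0,T)$. So Proposition~\ref{prop:limit} gives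
\[
b_m^*a'b_m\to\sum_{i,j}\sum_\nu\langle\ell(f_\nu')^*\xi_j,\ell(f_\nu)^*\xi_i\rangle y_iy_j^*=\sum_{i,j}\langle a'\xi_j,\xi_i\rangle y_iy_j^*,
\]
and the limit is within $3\varepsilon_1C^2$ of $c'$. For large $m$ we have $\|b_m\|^2\le\|c'\|+1$, hence $\|b_m^*(a-a')b_m\|\le\varepsilon_1(\|c'\|+1)$; here it is essential that $b_m^*b_m$ is controlled before $a$ is replaced by $a'$. Thus $\|b_m^*ab_m-c'\|<\varepsilon/2$ and $\|b_m^*b_m-c'\|<\varepsilon/2$ for large $m$, and $b=b_m$ has the required properties.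

For general $0\ne a\in A_+$ apply this to $a/\|a\|$ to obtain $b'$, and put $b=\|a\|^{-1/2}b'$. Then $b^*ab=b'^*(a/\|a\|)b'$ and $\|b\|^2=\|b'^*b'\|/\|a\|\le(\|c\|+\varepsilon)/\|a\|$.
\end{proof}

\subsection*{From approximate to exact}
Theorem~\ref{thm:B} puts $b^*ab$ close to $h_n$. We can even arrange equality, by aiming at a slightly larger element and cutting down. The argument is R{\o}rdam's.

\begin{lemma}\label{lem:factor}
Let $B\subset B(H)$ be a $C^*$-algebra and $f,p,w\in B_+$ with $f\le wp^2w$. There is $d\in B$ with $d^*pd=f$.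
\end{lemma}

\begin{proof}
We first find $Y\in B$ with $Y^*Y=f$ and $YY^*\le\|w\|^2p^2$, and then divide $Y$ by $p^{1/2}$.

Let $X=pw\in B$, so $f\le X^*X=|X|^2$, and let $X=V|X|$ be the polar decomposition in $B(H)$. For continuous $\varphi$ with $\varphi(0)=0$ we have $V\varphi(|X|)\in B$, because $\varphi(|X|)$ is a norm limit of elements $|X|q(|X|)$ with polynomials $q$, and $V|X|q(|X|)=Xq(|X|)\in B$. Moreover
\[
\|(1-|X|^{1/j})f^{1/2}\|^2=\|(1-|X|^{1/j})f(1-|X|^{1/j})\|\le\sup_{0\le t\le\|X\|}t^2(1-t^{1/j})^2\to0\qquad(j\to\infty),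
\]
as $t^{1/j}\to1$ uniformly on compact subsets of $(0,\infty)$ and the factor $t^2$ controls small $t$. So $Y=Vf^{1/2}=\lim_jV|X|^{1/j}f^{1/2}\in B$. Since $V^*V|X|^{1/j}=|X|^{1/j}$, also $V^*Vf^{1/2}=f^{1/2}$, hence $Y^*Y=f$. Further $YY^*=VfV^*\le V|X|^2V^*=XX^*=pw^2p\le\|w\|^2p^2$. Therefore, for real continuous $\varphi$ on $[0,\|p\|]$,
\begin{equation}\label{eq:Y}
\|\varphi(p)Y\|=\|\varphi(p)YY^*\varphi(p)\|^{1/2}\le\|w\|\sup_{0\le t\le\|p\|}t|\varphi(t)| .
\end{equation}
For $\kappa>0$ let $d_\kappa=(\kappa+p)^{-1/2}Y\in B$. For $t\ge0$, using $1-\sqrt s\le1-s$ on $[0,1]$,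
\[
0\le t^{1/2}-t(\kappa+t)^{-1/2}=t^{1/2}\Big(1-\Big(\frac t{t+\kappa}\Big)^{1/2}\Big)\le\frac{t^{1/2}\kappa}{t+\kappa}\le\kappa^{1/2}.
\]
By \eqref{eq:Y}, $\|d_\kappa-d_{\kappa'}\|\le\|w\|(\kappa^{1/2}+\kappa'^{1/2})$, so $d=\lim_{\kappa\to0}d_\kappa\in B$ exists. Multiplying the estimate by $t^{1/2}$ and using \eqref{eq:Y} with $\varphi(t)=1-t^{1/2}(\kappa+t)^{-1/2}$ gives $\|Y-p^{1/2}d_\kappa\|\le\|w\|\|p\|^{1/2}\kappa^{1/2}$. So $p^{1/2}d=Y$ and $d^*pd=Y^*Y=f$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]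
Let $0\ne a\in A_+$ and $n\in\mathbb N$, and put $\epsilon=\frac1{2n}$. By Theorem~\ref{thm:B} with $c=h^{1/2}$ there is $b'\in A$ such that $p=b'^*ab'$ is as close to $h^{1/2}$ as we wish. Since $\|p^2-h\|\le\|p-h^{1/2}\|(\|p\|+\|h^{1/2}\|)$, we can arrange $\|p^2-h\|<\epsilon$, so $h-\epsilon1\le p^2$. The function $w_n(t)=(\varphi_n(t)/(t-\epsilon))^{1/2}$ for $t\ge\frac1n$, $w_n(t)=0$ for $t\le\frac1n$, is continuous, and $w=w_n(h)\in A_+$ satisfies $h_n=w(h-\epsilon1)w\le wp^2w$. Lemma~\ref{lem:factor} gives $d\in A$ with $d^*pd=h_n$, and $b_n=b'd$ satisfies $b_n^*ab_n=h_n$. So $(b_n^*ab_n)$ is an approximate unit and $A$ is purely infinite. As shown in the introduction, $A$ is then simple.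
\end{proof}

\section{Identification with $\mathcal O_2\otimes\mathcal K$}\label{sec:class}

\begin{lemma}\label{lem:nonunital}
The closed span of $AH$ is $H$, and $A$ is not unital.
\end{lemma}

\begin{proof}
Let $g_i(s)=e^{-s}e_i(s)$ and let $(\zeta_j)$ be dense in $H$. Suppose $\ell(g)\eta=0$ for all $g\in L^1(E)$. Then $\int\varphi(s)\langle\ell_{g_1(s)}\eta,\zeta_j\rangle\,ds=0$ for all $\varphi\in L^\infty(0,\infty)$ and all $j$, so $\ell_{g_1(s)}\eta=0$ for almost all $s$, and $\eta=0$ because $\|\ell_{g_1(s)}\eta\|=e^{-s}\|\eta\|$. Hence the ranges of the operators $\ell(g)^*$ span a dense subspace. Let $\zeta\perp AH$. Then $\zeta\perp\ell(f)H$, that is, $\ell(f)^*\zeta=0$, for all $f\in L^1(E)$. Taking $f=\varphi g_i$ and testing against the $\zeta_j$, we get $\ell_{e_i(s)}^*\zeta=0$ for all $i$ and almost all $s$. For such $s$, \eqref{eq:parseval} gives $\int_s^\infty\|\zeta(t)\|^2\,dt=\sum_i\|\ell_{e_i(s)}^*\zeta\|^2=0$. Letting $s\to0$, $\zeta=0$.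

So a unit of $A$ would be $1_H$. But if $\xi_\epsilon$ are unit vectors supported in $(0,\epsilon)$, then $\|\ell(f)\ell(g)^*\xi_\epsilon\|\to0$ as $\epsilon\to0$ by \eqref{eq:small}, hence $\|y\xi_\epsilon\|\to0$ for every $y\in A$, while $\|1_H\xi_\epsilon\|=1$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
A simple $C^*$-algebra is purely infinite in the sense of Cuntz if every nonzero hereditary subalgebra contains an infinite projection. By Kirchberg and R{\o}rdam \cite{KR}, this holds for a simple $C^*$-algebra other than $\mathbb C$ in which for all positive $a\ne0$ and $c$ and all $\varepsilon>0$ there is $b$ with $\|b^*ab-c\|<\varepsilon$. The algebra $A$ is simple by Theorem~\ref{thm:A}, nonzero and different from $\mathbb C$ by Lemma~\ref{lem:nonunital}, and has this property by Theorem~\ref{thm:B}. By Zhang's theorem, a non-unital $\sigma$-unital purely infinite simple $C^*$-algebra is stable; $A$ is $\sigma$-unital, having the approximate unit $(h_n)$, and non-unital, so $A\cong A\otimes\mathcal K$.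 It is separable, nuclear (Arveson), and $KK(A,A)=0$ (Hirshberg). Also $KK(\mathcal O_2,\mathcal O_2)=0$, and $KK$ does not change under tensoring with $\mathcal K$. So the identity classes of $A$ and of $\mathcal O_2\otimes\mathcal K$ vanish, and the zero elements of $KK(A,\mathcal O_2\otimes\mathcal K)$ and $KK(\mathcal O_2\otimes\mathcal K,A)$ are mutually inverse for the Kasparov product: the two algebras are $KK$-equivalent. The Kirchberg--Phillips theorem \cite{Ph} states that stable separable nuclear purely infinite simple $C^*$-algebras that are $KK$-equivalent are isomorphic. Both $A$ and $\mathcal O_2\otimes\mathcal K$ belong to this class, so $A\cong\mathcal O_2\otimes\mathcal K$.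
\end{proof}

\begin{thebibliography}{9}

\bibitem{intro}
\emph{An Introduction to $E_0$-Semigroups},
\texttt{https://www.math.bgu.ac.il/\textasciitilde danielm/papers/introEsemigroups.pdf}.

\bibitem{KR}
Kirchberg and R{\o}rdam,
\emph{Non-simple purely infinite $C^*$-algebras},
Amer. J. Math. 122 (2000).

\bibitem{Ph}
Phillips,
Doc. Math. 5 (2000).

\end{thebibliography}
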